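# A least element for every lattice, with the congruences unchanged

## The chain of integers and its gaps

Take $\mathbb Z$ with its usual order, as a lattice: $x\wedge y=\min(x,y)$ and $x\vee y=\max(x,y)$. A *congruence* of a lattice is an equivalence relation compatible with $\wedge$ and $\vee$. Let us find all congruences of $\mathbb Z$.

Let $\theta$ be one. Its classes are convex: if $x\le y\le z$ and $x\mathrel\theta z$, then $y=y\vee x\mathrel\theta y\vee z=z$. So $\theta$ is determined by the set of gaps that it closes,
$$G(\theta)=\{n\in\mathbb Z: n\mathrel\theta n+1\},$$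
since for $m<n$ we have $m\mathrel\theta n$ exactly when $m,m+1,\dots,n-1\in G(\theta)$. Conversely, in any chain every equivalence relation with convex classes is a congruence. Indeed, let $x\le y$ be equivalent and let $z$ be arbitrary. The pair $(x\wedge z,y\wedge z)$ is $(x,y)$ if $z\ge y$, is $(z,z)$ if $z\le x$, and is $(x,z)$ with $z$ between $x$ and $y$ otherwise. In each case it is an equivalent pair, and joins are handled in the same way. Hence every subset of $\mathbb Z$ occurs as $G(\theta)$, and $\operatorname{Con}\mathbb Z$ is the power set of $\mathbb Z$. The smallest congruence that identifies $m<n$ closes the gaps $m,\dots,n-1$. So the congruences generated by finitely many pairs are the *finite* sets of gaps.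

Now $\mathbb Z$ has no least element. Can we find a lattice with a least element that has the same congruences?

The first thing to try is to put a new point $o$ below everything. The lattice $\mathbb Z\cup\{o\}$ is still a chain, but look at the smallest congruence that identifies $o$ and $0$. By convexity it identifies all of $\dots,-2,-1,0$, so it closes infinitely many gaps. It is generated by one pair, and yet there are infinitely many finitely generated congruences below it. In $\mathbb Z$ a finitely generated congruence is a finite set of gaps and has only finitely many congruences below it. So the two structures of finitely generated congruences are not isomorphic.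

For $\mathbb Z$ there is a cheap way out: take the chain $\{0,1,2,\dots\}$. It has a least element, the same computation shows that its congruences are the subsets of a countable set of gaps, and the finitely generated ones are the finite subsets. We have moved the gaps to other places by a bijection. That was possible because the gaps of $\mathbb Z$ are independent of each other. In a general lattice, closing one interval forces others to close, and there is no obvious way to move things around. So we ask: *given an arbitrary lattice $K$, is there a lattice $L$ with a least element whose finitely generated congruences form the same ordered set?*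

## Compact congruences and the statements

Lattices are nonempty. For a lattice $L$, $\operatorname{Con}L$ is the set of congruences ordered by inclusion. It is a complete lattice. We write $\Theta_L(x,y)$ for the smallest congruence that identifies $x$ and $y$. A *finitely generated* congruence is a finite join of such principal congruences (the empty join is the identity relation). The finitely generated congruences form a $(\vee,0)$-semilattice $\operatorname{Con}_cL$; it is distributive. We use three textbook facts.

**(F1)** For a congruence $\theta$: $x\mathrel\theta y$ if and only if $(x\wedge y)\mathrel\theta(x\vee y)$. If $x\mathrel\theta y$, then $x\wedge y\mathrel\theta y\mathrel\theta x\vee y$. Conversely, if $x\wedge y\mathrel\theta x\vee y$, joining with $x$ gives $x\mathrel\theta x\vee y$, and joining with $y$ gives $y\mathrel\theta x\vee y$. So a congruence is determined by its comparable pairs, and $\Theta(x,y)=\Theta(x\wedge y,x\vee y)$.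

**(F2)** Congruence classes are convex. This was shown above, and the argument did not use that $\mathbb Z$ is a chain.

**(F3)** The finitely generated congruences are exactly the compact elements of $\operatorname{Con}L$, where $\theta$ is *compact* if, whenever $\theta$ lies below the join of a directed family, it lies below a member. Directed joins of congruences are unions, so a finite set of pairs contained in such a join is contained in one member; and every congruence is the directed union of the finitely generated ones below it. Hence an isomorphism $\operatorname{Con}K\cong\operatorname{Con}L$ restricts to an isomorphism $\operatorname{Con}_cK\cong\operatorname{Con}_cL$.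

It is known that there are distributive $(\vee,0,1)$-semilattices which are not isomorphic to $\operatorname{Con}_cL$ for any lattice $L$. So one cannot answer our question by realizing an arbitrary distributive semilattice; the lattice $K$ itself must be used. The problem, posed in "Adding Bounds While Preserving Congruences For Lattices", is whether for each lattice $K$ there is a lattice $L$ with $0$ such that $\operatorname{Con}_cK\cong\operatorname{Con}_cL$. The answer is yes, with no set-theoretic hypothesis beyond ZFC.

**Theorem 1.** For every lattice $K$ there is a lattice $L$ with least element $0_L$, $|L|\le|K|+\aleph_0$, such that $\operatorname{Con}L\cong\operatorname{Con}K$; hence $\operatorname{Con}_cL\cong\operatorname{Con}_cK$.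

**Theorem 2.** The lattice $L$ in Theorem 1 can be chosen so that:

1. every finitely generated congruence of $L$ has the form $\Theta_L(0_L,z)$ with $z\in L$; so $z\mapsto\Theta_L(0_L,z)$ is a surjective $(\vee,0)$-homomorphism $L\to\operatorname{Con}_cL$, and every congruence of $L$ is generated by its $0$-class;
2. the construction is functorial on lattice embeddings, with values in $0$-preserving lattice embeddings, and the isomorphism $\operatorname{Con}_cK\cong\operatorname{Con}_cL$ is natural.

The failure of $\mathbb Z\cup\{o\}$ was no accident. A *congruence-preserving extension* of $K$ is a lattice $L$ that contains $K$ as a sublattice and for which restriction $\operatorname{Con}L\to\operatorname{Con}K$ is an isomorphism. For example, $K$ is one of itself; $\mathbb Z\cup\{o\}$ is not one of $\mathbb Z$, because the congruence with classes $\{o\}$ and $\mathbb Z$ and the congruence with a single class have the same restriction to $\mathbb Z$.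

**Proposition 3.** (a) $L$ cannot always be a congruence-preserving extension of $K$. (b) $L$ cannot always be chosen bounded.

**Proof.** Let $K=\mathbb Z$. Each $\Theta_K(n,n+1)$ is an atom of $\operatorname{Con}K$, and $\operatorname{Con}_cK$ is the semilattice of finite subsets of $\mathbb Z$, which has no largest element.

(a) Suppose that $L\supseteq\mathbb Z$ has a least element $o$ and that restriction is an isomorphism. Then the restriction of the compact congruence $\Theta_L(o,0)$ is compact. For every $n>0$ we have $o\le -n\le 0$, so by (F2) this restriction contains $(-n,0)$. Hence it lies above infinitely many atoms, whereas a compact congruence of $\mathbb Z$ is a finite set of gaps. This is a contradiction.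

(b) If $L$ has both $0$ and $1$, then $\Theta_L(0,1)$ is the largest congruence by (F2), so $\operatorname{Con}_cL$ has a largest element, and $\operatorname{Con}_c\mathbb Z$ has none. $\blacksquare$

Whether $L$ can be chosen bounded whenever $\operatorname{Con}_cK$ has a largest element is not settled here.

## Principal filters hung on a common zero, and the diagonal of $M_3$

By Proposition 3(a) we must not put a zero below $K$. But $K$ has plenty of pieces with a least element: the principal filters ${\uparrow}a=\{p\in K:p\ge a\}$. Any finitely many elements of $K$ lie in one of them, so a congruence of $K$ is determined by its restrictions to the filters ${\uparrow}a$. This suggests taking many filters ${\uparrow}a_i$ $(i\in I)$ and hanging them all on the same zero, so that the bottom $a_i$ of each copy becomes the element $0_L$. In such a lattice, identifying $0_L$ with the element $q$ of the $i$-th copy should only amount to $\Theta_K(a_i,q)$. The infinite descent that ruined $\mathbb Z\cup\{o\}$ is gone.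

The simplest lattice of this kind is the direct sum: all functions $g$ on $I$ with $g(i)\in{\uparrow}a_i$ and $g(i)=a_i$ for all but finitely many $i$, with coordinatewise operations. It fails at a precise point. For $i\ne j$, the kernel of the evaluation $g\mapsto g(j)$ is a congruence which collapses the whole $i$-th copy to zero and identifies nothing in the $j$-th copy. Different copies are independent, whereas in $K$ there is only one pair $(p,q)$ to identify or not. We need to force

> the $i$-th copies of $p$ and $q$ are identified if and only if the $j$-th copies are.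

Look at the smallest case, $K=\{0<1\}$ with two copies $a_i=a_j=0$. The direct sum is the four-element lattice $\{0,A,B,1\}$ with $A\wedge B=0$ and $A\vee B=1$, which has four congruences; $K$ has two. Now add a third atom $C$, the "diagonal", with $A\vee C=B\vee C=1$ and $A\wedge C=B\wedge C=0$. This is the lattice $M_3$. If $0\sim A$, then joining with $C$ gives $C\sim1$, and meeting with $B$ gives $0\sim B$. So the diagonal ties the two copies together. In fact $M_3$ has only two congruences. By (F1) and (F2) a nontrivial congruence identifies an atom with $0$ or an atom with $1$. In the second case, meeting with another atom $D$ gives $0\sim D$. In the first case, the argument just given, with the three atoms permuted, puts all atoms into the class of $0$, and then $1$ is in it too.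

$M_3$ is also the lattice of subspaces of $\mathbb F_2^2$: its atoms are the lines spanned by $e_i$, $e_j$, $e_i+e_j$. For general $K$ we imitate subspaces of an $\mathbb F_2$-vector space, with membership of a vector measured by an element of $K$ instead of yes or no. We use all sums of basis vectors, not just sums of two, for this reason: once the coordinate $v=e_i+e_j$ has been introduced, congruences must be controlled there too, so $v$ must be linked in turn to another basis vector $e_y$, through the coordinate $v+e_y$.

What should a "$K$-valued subspace" be? For a set $S$ of vectors in a finite-dimensional space, linear algebra offers this description of the span: $v\in\operatorname{span}S$ if and only if for *every* functional $\varphi$ with $\varphi(v)=1$ there is *some* $w\in S$ with $\varphi(w)=1$. Read "every" as a meet and "some" as a join. The result is a lattice polynomial, and it makes sense over any $K$.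

## Closed functions

Fix a lattice $K$. Let $I=K\times\mathbb N$ and $a_{(x,n)}=x$. For every finite nonempty $X\subseteq I$,
$$\text{there is } y\in I\setminus X\text{ with }a_y\le a_i\text{ for all }i\in X:\tag{1}$$
take $y=\bigl(\bigwedge_{i\in X}a_i,\,n\bigr)$ with $n$ large. Such a $y$ is a fresh index below $X$; the factor $\mathbb N$ supplies it even when $X$ uses the least element of $K$.

Let $V$ be the $\mathbb F_2$-vector space with basis $(e_i)_{i\in I}$, and for $X\subseteq I$ let $V_X=\operatorname{span}\{e_i:i\in X\}$. We write $U^\circ=U\setminus\{0\}$ for a vector space $U$, and $V_X^*$ for the dual of $V_X$. From now on $X,Y,Z$ denote *finite nonempty* subsets of $I$. For $v\in V^\circ$ put $\beta(v)=\bigwedge_{i\in\operatorname{supp}v}a_i$. Every function $\xi$ on nonzero vectors with values in $K$ is extended by $\xi(0)=\infty$, where $\infty$ is a formal top element above $K$; in particular $\beta(0)=\infty$. Then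
$$\beta(u+w)=\beta(u)\wedge\beta(w)\quad\text{if } u \text{ and } w \text{ have disjoint supports.}\tag{2}$$

**Definition.** For $\eta:V_X^\circ\to K$ and $b:V_X^{*\circ}\to K$ put
$$\eta^{\vee}(\varphi)=\bigvee\{\eta(w):\varphi(w)=1\},\qquad b^{\wedge}(v)=\bigwedge\{b(\varphi):\varphi(v)=1\},\qquad \operatorname{cl}_X(\eta)=(\eta^\vee)^\wedge.\tag{3}$$
Call $\eta$ *closed* if $\operatorname{cl}_X(\eta)=\eta$.

These joins and meets are finite, and nonempty because a nonzero functional takes the value $1$ somewhere and a nonzero vector is detected by some functional.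

**Example.** Let $X=\{i,j\}$ and write a function as the triple of its values at $(e_i,e_j,e_i+e_j)$. The three nonzero functionals are $e_i^*$, equal to $1$ at $e_i$ and $e_i+e_j$; $e_j^*$, equal to $1$ at $e_j$ and $e_i+e_j$; and $e_i^*+e_j^*$, equal to $1$ at $e_i$ and $e_j$. So
$$\operatorname{cl}\langle\alpha,\beta',\gamma\rangle=\langle(\alpha\vee\gamma)\wedge(\alpha\vee\beta'),\ (\beta'\vee\gamma)\wedge(\alpha\vee\beta'),\ (\alpha\vee\gamma)\wedge(\beta'\vee\gamma)\rangle.\tag{4}$$
If $K$ is a chain, the first entry is $\alpha\vee(\beta'\wedge\gamma)$, and the others are similar. So a triple is closed exactly when each entry is at least the minimum of the other two, that is, when the smallest value is attained at least twice. For instance, over $\mathbb Z$, $\operatorname{cl}\langle0,-1,1\rangle=\langle0,0,1\rangle$.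

**Lemma 4.** (a) $\operatorname{cl}_X$ is a closure operator, and the closed functions are exactly the functions $b^\wedge$. (b) Pointwise meets of two closed functions are closed. (c) $\beta|_{V_X}$ is closed. (d) If $\xi$ is closed on $V_X$, then for all $u,v\in V_X$
$$\xi(u+v)\ge\xi(u)\wedge\xi(v).\tag{5}$$

**Proof.** (a) Both $\eta\le b^\wedge$ and $\eta^\vee\le b$ say that $\eta(v)\le b(\varphi)$ whenever $\varphi(v)=1$. So
$$\eta\le b^\wedge\iff\eta^\vee\le b.\tag{6}$$
Both maps in (3) are order preserving, so $\operatorname{cl}_X$ is. Taking $b=\eta^\vee$ in (6) gives $\eta\le\operatorname{cl}_X(\eta)$. Taking $\eta=b^\wedge$ gives $(b^\wedge)^\vee\le b$, hence $\operatorname{cl}_X(b^\wedge)\le b^\wedge$, and therefore equality. So every $b^\wedge$ is closed. Since $\operatorname{cl}_X(\eta)$ is of the form $b^\wedge$, $\operatorname{cl}_X$ is idempotent and every closed function has this form.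

(b) $b^\wedge\wedge c^\wedge=(b\wedge c)^\wedge$, by inspection of (3).

(c) Let $b(e_i^*)=a_i$ for $i\in X$ and $b(\varphi)=\bigvee_{i\in X}a_i$ for all other nonzero $\varphi$. Since $e_i^*(v)=1$ exactly when $i\in\operatorname{supp}v$, the meet $b^\wedge(v)$ runs over the $a_i$ with $i\in\operatorname{supp}v$ and possibly some copies of $\bigvee_{i\in X}a_i$, which lie above these. So $b^\wedge=\beta|_{V_X}$.

(d) If $u$, $v$ or $u+v$ is $0$, the claim is trivial by the convention $\xi(0)=\infty$. Otherwise let $\xi=b^\wedge$. If $\varphi(u+v)=1$, then $\varphi(u)=1$ or $\varphi(v)=1$, so $b(\varphi)\ge\xi(u)$ or $b(\varphi)\ge\xi(v)$. In both cases $b(\varphi)\ge\xi(u)\wedge\xi(v)$; take the meet over $\varphi$. $\blacksquare$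

Condition (5) says that the $K$-valued subspace is closed under addition. It is weaker than being closed: if $K=M_3$ with atoms $A,B,C$, the triple $\langle A,B,C\rangle$ satisfies (5), because the meets of two entries are $0$, but by (4) its closure is $\langle1,1,1\rangle$. We take closedness as the definition because $\operatorname{cl}_X$ is one explicit finite lattice polynomial; this is used several times below.

**Definition.** $L_X$ is the set of closed functions $\xi:V_X^\circ\to K$ with $\xi\ge\beta|_{V_X}$, ordered pointwise.

By Lemma 4, $L_X$ is a lattice with least element $\beta|_{V_X}$. Its meets are pointwise, and the join of $\xi$ and $\xi'$ is $\operatorname{cl}_X$ of their pointwise join, since this is the smallest closed function above both. If $K=\{0<1\}$ and $a_i=0$ for all $i\in X$, then $b^\wedge$ takes the value $1$ at $v$ exactly when $\varphi(v)=0$ for all $\varphi$ with $b(\varphi)=0$. So $\xi\mapsto\{0\}\cup\xi^{-1}(1)$ identifies $L_X$ with the lattice of subspaces of $V_X$, and for $|X|=2$ we get $M_3$.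

## Gluing the lattices $L_X$

The finite pieces must fit together. The next two lemmas restrict functions to fewer coordinates and extend them to more.

**Lemma 5.** If $X\subseteq Y$ and $\zeta\in L_Y$, then $\zeta|_{V_X}\in L_X$.

**Proof.** Let $\zeta=b^\wedge$. For $\varphi\in V_X^{*\circ}$ put $b'(\varphi)=\bigwedge\{b(\psi):\psi\in V_Y^*,\ \psi|_{V_X}=\varphi\}$; such $\psi$ exist and are nonzero. For $v\in V_X^\circ$, $b'^\wedge(v)$ is the meet of all $b(\psi)$ such that $\psi|_{V_X}$ takes the value $1$ at $v$, that is, $\psi(v)=1$. This is $\zeta(v)$. Also $\zeta\ge\beta$ on $V_X^\circ$. $\blacksquare$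

**Lemma 6.** For $X\subseteq Y$ and $\xi\in L_X$ put
$$\varepsilon_{XY}(\xi)(u+w)=\xi(u)\wedge\beta(w)\qquad(u\in V_X,\ w\in V_{Y\setminus X},\ u+w\ne0).\tag{7}$$
Then $\varepsilon_{XY}:L_X\to L_Y$ is a lattice embedding which preserves the least element, $\varepsilon_{XY}(\xi)|_{V_X}=\xi$, and $\varepsilon_{YZ}\varepsilon_{XY}=\varepsilon_{XZ}$ for $X\subseteq Y\subseteq Z$.

**Proof.**

**Step 1: the values lie in $L_Y$.** We exhibit a function on functionals. Let $\xi=b^\wedge$ and let $\pi:V_Y\to V_X$ be the projection with kernel $V_{Y\setminus X}$. Put $b'(\varphi\circ\pi)=b(\varphi)$ for $\varphi\in V_X^{*\circ}$ and $b'(e_y^*)=a_y$ for $y\in Y\setminus X$; these functionals are distinct, as $e_y^*$ vanishes on $V_X$ and $\varphi\circ\pi$ does not. On every other nonzero functional let $b'$ be a fixed element above all values of $b$ and all $a_i$, $i\in Y$. At $v=u+w\neq0$, the functionals $\varphi\circ\pi$ with value $1$ contribute the meet of the $b(\varphi)$ with $\varphi(u)=1$, which is $\xi(u)$ (nothing if $u=0$). The functionals $e_y^*$ with value $1$ contribute $\beta(w)$ (nothing if $w=0$).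 At least one of the two contributions is present, and the remaining functionals contribute only larger elements. So $b'^\wedge=\varepsilon_{XY}(\xi)$, which is therefore closed. Moreover $\xi(u)\wedge\beta(w)\ge\beta(u)\wedge\beta(w)=\beta(u+w)$ by (2).

**Step 2: everything except joins.** Putting $w=0$ in (7) gives $\varepsilon_{XY}(\xi)|_{V_X}=\xi$, so $\varepsilon_{XY}$ is injective. Pointwise meets are preserved, and $\beta|_{V_X}$ is sent to $\beta|_{V_Y}$ by (2). For $w\in V_{Y\setminus X}$ and $w'\in V_{Z\setminus Y}$ we have $\xi(u)\wedge\beta(w)\wedge\beta(w')=\xi(u)\wedge\beta(w+w')$, which is the composition rule.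

**Step 3: joins.** We show that $\varepsilon_{XY}(\xi_1\vee\xi_2)$ is the least upper bound of the images. It is an upper bound, because $\varepsilon_{XY}$ is order preserving. Let $\zeta\in L_Y$ be any upper bound of $\varepsilon_{XY}(\xi_1)$ and $\varepsilon_{XY}(\xi_2)$. By Lemma 5, $\zeta|_{V_X}$ is an element of $L_X$ above $\xi_1$ and $\xi_2$, so $\zeta|_{V_X}\ge\xi_1\vee\xi_2$. By (5),
$$\zeta(u+w)\ge\zeta(u)\wedge\zeta(w)\ge(\xi_1\vee\xi_2)(u)\wedge\beta(w),$$
so $\zeta\ge\varepsilon_{XY}(\xi_1\vee\xi_2)$. $\blacksquare$

**Definition.** $X$ *supports* $\xi:V^\circ\to K$ if $\xi|_{V_X}\in L_X$ and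
$$\xi(u+w)=\xi(u)\wedge\beta(w)\qquad\text{for all }u\in V_X,\ w\in V_{I\setminus X}\text{ with }u+w\ne0.\tag{8}$$
Let $L(X)$ be the set of functions supported by $X$, and $L=\bigcup_XL(X)$, ordered pointwise.

So outside its support a function is as small as possible. Over $K=\mathbb Z$ with $i=(-1,0)$, the function with $\xi(e_i+w)=\min(3,\beta(w))$ and $\xi(w)=\beta(w)$ for $w\in V_{I\setminus\{i\}}$ is supported by $\{i\}$.

**Lemma 7.** (a) Restriction is an order isomorphism $L(X)\to L_X$. If $X\subseteq Y$, then $L(X)\subseteq L(Y)$, and the inclusion corresponds to $\varepsilon_{XY}$. (b) $L$ is a lattice, the directed union of its sublattices $L(X)$, with least element $0_L=\beta$. Meets are pointwise, and for $\xi,\xi'\in L(X)$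
$$(\xi\vee\xi')|_{V_X}=\operatorname{cl}_X(\text{pointwise join of }\xi|_{V_X}\text{ and }\xi'|_{V_X}).\tag{9}$$
(c) Every $\xi\in L$ satisfies $\xi\ge\beta$, and (5) for all $u,v\in V$. (d) $|L|\le|K|+\aleph_0$.

**Proof.** (a) By (8), $\xi\in L(X)$ is determined by $\xi|_{V_X}$ in an order-preserving way, and every element of $L_X$ extends to $V^\circ$ by (8). Let $X\subseteq Y$ and $\xi\in L(X)$. Then $\xi|_{V_Y}=\varepsilon_{XY}(\xi|_{V_X})\in L_Y$. Let $u\in V_Y$ and $w\in V_{I\setminus Y}$, and write $u=u_0+w_0$ with $u_0\in V_X$, $w_0\in V_{Y\setminus X}$. Then $\xi(u+w)=\xi(u_0)\wedge\beta(w_0+w)=\xi(u_0)\wedge\beta(w_0)\wedge\beta(w)=\xi(u)\wedge\beta(w)$ by (8) and (2). So $Y$ supports $\xi$.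

(b) Two elements of $L$ have a common support, the union of their supports. Let $\xi,\xi'\in L(X)$. Their join in $L(X)$ is given by (9). It is the join in $L$: an upper bound in $L$ lies in some $L(Y)$ with $Y\supseteq X$, and the inclusion $L(X)\subseteq L(Y)$ preserves joins by Lemma 6. The pointwise meet of $\xi$ and $\xi'$ satisfies (8), and its restriction to $V_X$ is in $L_X$, so it lies in $L(X)$. By (2), $\beta$ is supported by every $X$, and $\xi\ge\beta$ for each $\xi\in L$ by (8), (2) and $\xi|_{V_X}\ge\beta|_{V_X}$.

(c) For given $u,v$, choose $X$ supporting $\xi$ and containing the supports of $u$ and $v$, and apply Lemma 4(d) to $\xi|_{V_X}$.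

(d) $|I|\le|K|+\aleph_0$, so there are at most $|K|+\aleph_0$ finite sets $X$, and each $L_X$ consists of functions from a finite set to $K$. $\blacksquare$

## The copies of the filters inside $L$

Since $V_{\{i\}}^\circ=\{e_i\}$ and there is one nonzero functional, every function on $V_{\{i\}}^\circ$ is closed, and $L_{\{i\}}\cong{\uparrow}a_i$.

**Definition.** For $i\in I$ and $p\ge a_i$, $\delta_{i,p}\in L(\{i\})$ is the element with value $p$ at $e_i$. Explicitly, for $w\in V_{I\setminus\{i\}}$,
$$\delta_{i,p}(e_i+w)=p\wedge\beta(w),\qquad \delta_{i,p}(w)=\beta(w)\ \text{ if }w\neq0.\tag{10}$$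

By Lemma 7, $p\mapsto\delta_{i,p}$ is a lattice embedding ${\uparrow}a_i\to L$, and $\delta_{i,a_i}=0_L$. This is the $i$-th filter, hung on the zero. The next lemma says that $\delta_{i,p}$ reads the value at $e_i$ and that the copy is an ideal of $L$.

**Lemma 8.** Let $\zeta\in L$. (a) For $p\ge a_i$: $\delta_{i,p}\le\zeta$ if and only if $p\le\zeta(e_i)$. (b) If $\zeta\le\delta_{i,q}$ with $q\ge a_i$, then $\zeta=\delta_{i,\zeta(e_i)}$.

**Proof.** (a) If $\delta_{i,p}\le\zeta$, evaluate at $e_i$. Conversely, let $p\le\zeta(e_i)$ and $w\in V_{I\setminus\{i\}}$. Then $\zeta(e_i+w)\ge\zeta(e_i)\wedge\zeta(w)\ge p\wedge\beta(w)$ by (5), and $\zeta(w)\ge\beta(w)$. Compare with (10).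

(b) Part (a) with $p=\zeta(e_i)$ gives $\delta_{i,\zeta(e_i)}\le\zeta$. For the other inequality let $0\ne w\in V_{I\setminus\{i\}}$. From $\beta\le\zeta\le\delta_{i,q}$ we get $\zeta(w)=\beta(w)$ and $\zeta(e_i+w)\le q\wedge\beta(w)\le\beta(w)=\zeta(w)$. Since $e_i=(e_i+w)+w$, (5) gives $\zeta(e_i)\ge\zeta(e_i+w)\wedge\zeta(w)=\zeta(e_i+w)$. So $\zeta(e_i+w)\le\zeta(e_i)\wedge\beta(w)=\delta_{i,\zeta(e_i)}(e_i+w)$. $\blacksquare$

## Linking two copies through the coordinate $e_i+e_j$

This is where the direct sum failed. We repeat the $M_3$ argument with the diagonal replaced by an element $\kappa$ that is large only at $e_i+e_j$.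

**Lemma 9.** Let $i\ne j$ in $I$ with $a_j\le a_i\le p\le q$, and let $\Psi\in\operatorname{Con}L$. Then $\delta_{i,p}\mathrel\Psi\delta_{i,q}$ if and only if $\delta_{j,p}\mathrel\Psi\delta_{j,q}$.

**Proof.** Write elements of $L(\{i,j\})$ as triples of values at $(e_i,e_j,e_i+e_j)$, and put $s=a_i$, $t=a_j$, so $t\le s\le p\le q$. The least element is $\langle s,t,t\rangle$, and for $r\in\{p,q\}$
$$\delta_{i,r}=\langle r,t,t\rangle,\qquad\delta_{j,r}=\langle s,r,s\rangle.$$
Let $\kappa=\langle s,s,q\rangle$. By (4) it is closed, as $\operatorname{cl}\langle s,s,q\rangle=\langle q\wedge s,\,q\wedge s,\,q\rangle=\kappa$, and it lies above $\langle s,t,t\rangle$. So $\kappa\in L(\{i,j\})$. By (9) and (4),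
$$\delta_{i,r}\vee\kappa=\operatorname{cl}\langle r,s,q\rangle=\langle q\wedge r,\ q\wedge r,\ q\rangle=\langle r,r,q\rangle,$$
$$\delta_{j,r}\vee\kappa=\operatorname{cl}\langle s,r,q\rangle=\langle q\wedge r,\ q\wedge r,\ q\rangle=\langle r,r,q\rangle.$$
Meets are pointwise, so
$$(\delta_{i,r}\vee\kappa)\wedge\delta_{j,q}=\langle r,r,q\rangle\wedge\langle s,q,s\rangle=\langle s,r,s\rangle=\delta_{j,r},$$
$$(\delta_{j,r}\vee\kappa)\wedge\delta_{i,q}=\langle r,r,q\rangle\wedge\langle q,t,t\rangle=\langle r,t,t\rangle=\delta_{i,r}.$$
If $\delta_{i,p}\mathrel\Psi\delta_{i,q}$, join both sides with $\kappa$ and then meet them with $\delta_{j,q}$; the first line gives $\delta_{j,p}\mathrel\Psi\delta_{j,q}$. The second line gives the converse. $\blacksquare$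

Over $\mathbb Z$ with $a_i=-1$, $a_j=-2$, $p=0$, $q=1$, the elements are $\delta_{i,0}=\langle0,-2,-2\rangle$ and $\kappa=\langle-1,-1,1\rangle$. Their join is $\operatorname{cl}\langle0,-1,1\rangle=\langle0,0,1\rangle$, and its meet with $\delta_{j,1}=\langle-1,1,-1\rangle$ is $\langle-1,0,-1\rangle=\delta_{j,0}$.

## Moving a value to a fresh coordinate

So far we control congruences on the elements $\delta_{i,p}$, that is, at basis vectors. But an element $\xi\in L$ has values at all nonzero vectors, and we have to read $\xi(v)$ by lattice operations for arbitrary $v$. The idea is visible for subspaces. Let $U\le V_X$, let $v\in V_X$, and let $y\notin X$. The elements of $U'=U+\langle v+e_y\rangle$ are those of $U$ and those of $U+v+e_y$. Hence $U'\cap V_X=U$, so nothing has changed on the old coordinates, and $e_y\in U'$ if and only if $v\in U$, so the membership of $v$ is now recorded at the basis vector $e_y$. The next lemma is the $K$-valued version.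

**Lemma 10.** Let $v\in V_X^\circ$, and let $y\in I\setminus X$ with $a_y\le a_i$ for all $i\in X$. Put $Y=X\cup\{y\}$, and let $q\in K$ with $q\ge a_y$. Let $\rho=\rho_{v,q,y}\in L(Y)$ be given by $\rho|_{V_Y}=\operatorname{cl}_Y(\eta)$, where $\eta(v+e_y)=q$ and $\eta=\beta$ elsewhere on $V_Y^\circ$. Then for every $\xi\in L(X)$ with $\xi(v)\le q$:

(i) $(\xi\vee\rho)(u)=\xi(u)$ for all $u\in V_X^\circ$; (ii) $(\xi\vee\rho)(e_y)=\xi(v)$.

The element $\rho$ depends on $v,q,y,X$ and not on $\xi$; below, the same $\rho$ serves two elements. If there is a $\xi\in L(X)$ with $\xi(v)\le q$, then $q\ge\xi(v)\ge\beta(v)\ge a_y$ automatically. For $X=\{i\}$, $v=e_i$, $y=j$ and $q\ge a_i$, formula (4) gives $\rho|_{V_Y}=\operatorname{cl}\langle a_i,a_j,q\rangle=\langle a_i,a_i,q\rangle$, the element $\kappa$ of Lemma 9.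

**Proof.** First, $\rho$ is well defined: $\beta(v+e_y)=\beta(v)\wedge a_y=a_y\le q$, so $\eta\ge\beta|_{V_Y}$ and $\operatorname{cl}_Y(\eta)\in L_Y$.

**Step 1: a formula for the join.** Let $\omega$ be the pointwise join of $\xi|_{V_Y}$ and $\eta$. We claim that
$$(\xi\vee\rho)|_{V_Y}=\operatorname{cl}_Y(\omega).$$
By (9), the left side is the closure of the pointwise join of $\xi|_{V_Y}$ and $\operatorname{cl}_Y(\eta)$. That pointwise join lies above $\omega$. It also lies below $\operatorname{cl}_Y(\omega)$, since $\operatorname{cl}_Y(\omega)$ is closed and above $\xi|_{V_Y}$ and $\eta$. So the closures agree. Further, $\omega(v+e_y)=q$, because $\xi(v+e_y)=\xi(v)\wedge a_y\le q$, and $\omega=\xi$ at all other vectors of $V_Y^\circ$, because $\xi\ge\beta$ there. Finally, for $u\in V_X$ we have $\xi(u+e_y)=\xi(u)\wedge a_y\le a_y$.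

**Step 2: functionals that do not see $v+e_y$.** These are the ones that will bound $\xi\vee\rho$ from above. Let $\varphi_0\in V_X^{*\circ}$, and let $\varphi\in V_Y^*$ extend $\varphi_0$ with $\varphi(e_y)=\varphi_0(v)$. Then $\varphi(v+e_y)=0$, so the value $q$ does not enter $\omega^\vee(\varphi)$:
$$\omega^\vee(\varphi)=\bigvee\{\xi(w):w\in V_Y^\circ,\ \varphi(w)=1\}.$$
The terms with $w\in V_X$ are the $\xi(w)$ with $\varphi_0(w)=1$. There is at least one of them, and each satisfies $\xi(w)\ge\beta(w)\ge a_y$. The terms with $w\in e_y+V_X$ are $\le a_y$ by Step 1, so they add nothing. Hence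
$$\omega^\vee(\varphi)=(\xi|_{V_X})^\vee(\varphi_0).\tag{11}$$

**Step 3: proof of (i).** Let $u\in V_X^\circ$. For each $\varphi_0$ with $\varphi_0(u)=1$ the functional $\varphi$ of Step 2 has $\varphi(u)=1$, so by (11)
$$(\xi\vee\rho)(u)=\operatorname{cl}_Y(\omega)(u)\le\omega^\vee(\varphi)=(\xi|_{V_X})^\vee(\varphi_0).$$
The meet of the right sides over all such $\varphi_0$ is $\operatorname{cl}_X(\xi|_{V_X})(u)=\xi(u)$. So $(\xi\vee\rho)(u)\le\xi(u)$, and the other inequality is trivial.

**Step 4: proof of (ii).** If $\varphi_0(v)=1$, then $\varphi(e_y)=1$, so as in Step 3, $(\xi\vee\rho)(e_y)\le(\xi|_{V_X})^\vee(\varphi_0)$ for all $\varphi_0$ with $\varphi_0(v)=1$. The meet of these bounds is $\xi(v)$. Conversely, $e_y=v+(v+e_y)$ and (5) give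
$$(\xi\vee\rho)(e_y)\ge(\xi\vee\rho)(v)\wedge(\xi\vee\rho)(v+e_y)\ge\xi(v)\wedge q=\xi(v).\qquad\blacksquare$$

The freshness of $y$ gave the freedom to choose $\varphi(e_y)$, and the smallness of $a_y$ made the vectors outside $V_X$ harmless.

## Two mutually inverse maps: proof of Theorem 1

The lattice $L$ has least element $\beta$, and $|L|\le|K|+\aleph_0$, by Lemma 7. It remains to show that $\operatorname{Con}K\cong\operatorname{Con}L$.

**Step 1: from $\operatorname{Con}K$ to $\operatorname{Con}L$.** A congruence of $K$ acts on values. For $\theta\in\operatorname{Con}K$ let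
$$\hat\theta=\{(\xi,\xi')\in L^2:\ \xi(v)\mathrel\theta\xi'(v)\text{ for all }v\in V^\circ\}.$$
This is an equivalence relation, compatible with the pointwise meet. For joins, let $\xi\mathrel{\hat\theta}\xi'$ and $\zeta\in L$, and choose $X$ supporting all three. By (9) and (3), for $u\in V_X^\circ$ the value $(\xi\vee\zeta)(u)$ is a lattice polynomial in the values of $\xi$ and $\zeta$ on $V_X^\circ$, and $(\xi'\vee\zeta)(u)$ is the same polynomial in the values of $\xi'$ and $\zeta$. So $(\xi\vee\zeta)(u)\mathrel\theta(\xi'\vee\zeta)(u)$. At a vector $u+w$ with $u\in V_X$ and $w\in V_{I\setminus X}$, the values are obtained by meeting with $\beta(w)$ (both are $\beta(w)$ if $u=0$), so they are again congruent. Hence $\hat\theta\in\operatorname{Con}L$.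

**Step 2: from $\operatorname{Con}L$ to $\operatorname{Con}K$.** We pull $\Psi\in\operatorname{Con}L$ back along the copies and use Lemma 9 to see that the results agree. For $i\in I$ let
$$\Psi_i=\{(p,q)\in({\uparrow}a_i)^2:\ \delta_{i,p}\mathrel\Psi\delta_{i,q}\}.$$
This is a congruence of ${\uparrow}a_i$, as $p\mapsto\delta_{i,p}$ is a lattice homomorphism. If $i\ne j$ and $a_j\le a_i$, then $\Psi_j\cap({\uparrow}a_i)^2=\Psi_i$: both are congruences of ${\uparrow}a_i$, they have the same comparable pairs by Lemma 9, and (F1) applies. Now let $a_i,a_{i'}\le p\wedge q$. By (1) there is $j\notin\{i,i'\}$ with $a_j\le a_i$ and $a_j\le a_{i'}$. Then $(p,q)\in\Psi_i\iff(p,q)\in\Psi_j\iff(p,q)\in\Psi_{i'}$. So we may define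
$$(p,q)\in\Psi_*\iff(p,q)\in\Psi_i\ \text{ for some (equivalently, every) }i\text{ with }a_i\le p\wedge q;$$
such $i$ exist, for instance $(p\wedge q,0)$. Any finitely many elements of $K$ lie in a common ${\uparrow}a_i$, on which $\Psi_*$ coincides with the congruence $\Psi_i$. Each condition in the definition of a congruence involves finitely many elements at a time, so $\Psi_*\in\operatorname{Con}K$.

**Step 3: $(\hat\theta)_*=\theta$.** Let $a_i\le p\wedge q$. If $\delta_{i,p}\mathrel{\hat\theta}\delta_{i,q}$, evaluating at $e_i$ gives $p\mathrel\theta q$. Conversely, if $p\mathrel\theta q$, then $p\wedge\beta(w)\mathrel\theta q\wedge\beta(w)$ for all $w\in V_{I\setminus\{i\}}$, so $\delta_{i,p}\mathrel{\hat\theta}\delta_{i,q}$ by (10).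

**Step 4: $\Psi\subseteq\widehat{\Psi_*}$.** Here we read off values with Lemma 10. Let $\xi\mathrel\Psi\xi'$ and $v\in V^\circ$. Choose $X\supseteq\operatorname{supp}v$ supporting $\xi$ and $\xi'$, and by (1) an index $y\notin X$ with $a_y\le a_i$ for all $i\in X$. Put $q=\xi(v)\vee\xi'(v)$ and $\rho=\rho_{v,q,y}$. The element $(\xi\vee\rho)\wedge\delta_{y,q}$ lies below $\delta_{y,q}$, and its value at $e_y$ is $\xi(v)\wedge q=\xi(v)$ by Lemma 10(ii). By Lemma 8(b) it equals $\delta_{y,\xi(v)}$. In the same way $(\xi'\vee\rho)\wedge\delta_{y,q}=\delta_{y,\xi'(v)}$. Since $\xi\mathrel\Psi\xi'$, we get $\delta_{y,\xi(v)}\mathrel\Psi\delta_{y,\xi'(v)}$. As $a_y\le\beta(v)\le\xi(v)\wedge\xi'(v)$, this says $(\xi(v),\xi'(v))\in\Psi_*$. Since $v$ was arbitrary, $(\xi,\xi')\in\widehat{\Psi_*}$.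

**Step 5: $\widehat{\Psi_*}\subseteq\Psi$.** Here we climb from $\xi$ to $\xi'$ inside a $\Psi$-class, one vector $v$ at a time. By (F1), applied to both congruences, it suffices to treat a pair $(\xi,\xi')\in\widehat{\Psi_*}$ with $\xi\le\xi'$. Let $X$ support $\xi$ and $\xi'$, let $y\notin X$ with $a_y\le a_i$ for all $i\in X$, and put $Y=X\cup\{y\}$.

*One vector.* Fix $v\in V_X^\circ$, and put $p=\xi(v)\le q=\xi'(v)$ and $\rho=\rho_{v,q,y}$. Since $(p,q)\in\Psi_*$ and $a_y\le\beta(v)\le p$, we have $\delta_{y,p}\mathrel\Psi\delta_{y,q}$. By Lemma 10(ii), $(\xi\vee\rho)(e_y)=p$, so $\delta_{y,p}\le\xi\vee\rho$ by Lemma 8(a). Joining $\delta_{y,p}\mathrel\Psi\delta_{y,q}$ with $\xi\vee\rho$ and then meeting with $\xi'$ gives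
$$(\xi\vee\rho)\wedge\xi'\ \mathrel\Psi\ \xi_v,\qquad\text{where }\ \xi_v=(\xi\vee\rho\vee\delta_{y,q})\wedge\xi'.\tag{12}$$

*The left side of (12) is $\xi$.* Both elements are in $L(Y)$, so we compare them on $V_Y^\circ$. At $u\in V_X^\circ$ the left side is $\xi(u)\wedge\xi'(u)=\xi(u)$, by Lemma 10(i). At $u+e_y$ with $u\in V_X$ it is at most $\xi'(u+e_y)=\xi'(u)\wedge a_y\le a_y$ and at least $\beta(u+e_y)=a_y$, so it is $a_y$. And $\xi(u+e_y)=\xi(u)\wedge a_y=a_y$, because $\xi(u)\ge\beta(u)\ge a_y$.

*The right side reaches $\xi'$ at $v$.* So $\xi\mathrel\Psi\xi_v\le\xi'$. At $e_y$ and at $v+e_y$ the element $\xi\vee\rho\vee\delta_{y,q}$ has values $\ge q$, because of $\delta_{y,q}$ and $\rho$ respectively. As $v=e_y+(v+e_y)$, its value at $v$ is $\ge q$ by (5). Hence $\xi_v(v)=q=\xi'(v)$.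

*All vectors.* Let $\zeta=\bigvee_{v\in V_X^\circ}\xi_v$, a finite join. Then $\xi\mathrel\Psi\zeta\le\xi'$, and $\zeta(u)\ge\xi_u(u)=\xi'(u)$ for all $u\in V_X^\circ$. For $u\in V_X$ and $w\in V_{I\setminus X}$ with $u+w\ne0$,
$$\zeta(u+w)\ge\zeta(u)\wedge\zeta(w)\ge\xi'(u)\wedge\beta(w)=\xi'(u+w)$$
by (5) and (8). So $\zeta=\xi'$, and $\xi\mathrel\Psi\xi'$.

**Step 6: conclusion.** By Steps 3 to 5 the maps $\theta\mapsto\hat\theta$ and $\Psi\mapsto\Psi_*$ are mutually inverse. Both preserve inclusion, as is clear from their definitions. So $\operatorname{Con}K\cong\operatorname{Con}L$, and $\operatorname{Con}_cK\cong\operatorname{Con}_cL$ by (F3). This proves Theorem 1. $\blacksquare$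

## Congruences generated by their zero class: Theorem 2(1)

**Step 1: the image of a principal congruence.** Let $p\le q$ in $K$ and $a_i\le p$. For $\Psi\in\operatorname{Con}L$, the following are equivalent: $\delta_{i,p}\mathrel\Psi\delta_{i,q}$; $(p,q)\in\Psi_*$; $\Theta_K(p,q)\subseteq\Psi_*$; $\widehat{\Theta_K(p,q)}\subseteq\widehat{\Psi_*}=\Psi$. So $\widehat{\Theta_K(p,q)}$ is the least congruence that identifies $\delta_{i,p}$ and $\delta_{i,q}$:
$$\widehat{\Theta_K(p,q)}=\Theta_L(\delta_{i,p},\delta_{i,q}).\tag{13}$$

**Step 2: one end of the pair can be $0_L$.** Take $i=(p,0)$. Then $a_i=p$ and $\delta_{i,p}=0_L$, so (13) reads $\widehat{\Theta_K(p,q)}=\Theta_L(0_L,\delta_{i,q})$. By (F1) every principal congruence of $K$ is of the form $\Theta_K(p,q)$ with $p\le q$. Hence $\operatorname{Con}_cL$, the image of $\operatorname{Con}_cK$, consists of the finite joins of congruences $\Theta_L(0_L,z)$.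

**Step 3: finite joins.** In any lattice with $0$,
$$\Theta(0,z)\vee\Theta(0,z')=\Theta(0,z\vee z').$$
If $0\sim z$ and $0\sim z'$, then $0\sim z\vee z'$. Conversely, if $0\sim z\vee z'$, then $0\sim z$ and $0\sim z'$ by (F2). The empty join is $\Theta(0,0)$. So every finitely generated congruence of $L$ is $\Theta_L(0_L,z)$ for some $z\in L$, and $z\mapsto\Theta_L(0_L,z)$ is a surjective $(\vee,0)$-homomorphism $L\to\operatorname{Con}_cL$.

**Step 4: zero classes.** Every congruence $\Psi$ of $L$ is the join of the compact congruences below it, which are the $\Theta_L(0_L,z)\subseteq\Psi$. Now $\Theta_L(0_L,z)\subseteq\Psi$ if and only if $z$ lies in the $0$-class of $\Psi$. So $\Psi$ is generated by its $0$-class. $\blacksquare$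

## Functoriality on lattice embeddings: Theorem 2(2)

Write $L(K)$ for the lattice built from $K$. Let $f:K\to K'$ be a lattice embedding, and mark the data built from $K'$ with a prime.

**Step 1: the map $L(f)$.** We transport indices, vectors and values. The injection $(x,n)\mapsto(f(x),n)$ of index sets, again written $f$, satisfies $a'_{f(i)}=f(a_i)$. It induces an injective linear map $f_*:V\to V'$ with $f_*(e_i)=e_{f(i)}$, and $\beta'(f_*v)=f(\beta(v))$ for $v\neq0$, since $f$ preserves finite meets. For $\xi\in L(K)$ supported by $X$, let $L(f)(\xi)$ be the element of $L(K')$ supported by $f(X)$ whose value at $f_*(u)$ is $f(\xi(u))$, for $u\in V_X^\circ$. These values define an element of $L'_{f(X)}$. First, $f_*$ is an isomorphism from $V_X$ to $V'_{f(X)}$, and it identifies the dual spaces. If $\xi|_{V_X}=b^\wedge$, the transported function is $(f\circ b)^\wedge$ because $f$ preserves finite meets, so it is closed. Second, $f(\xi(u))\ge f(\beta(u))=\beta'(f_*u)$.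

**Step 2: independence of $X$.** Two supports are contained in their union, which is also a support, so it suffices to compare $X$ with $Y\supseteq X$. The element defined with $X$ is supported by $f(X)$, hence by $f(Y)$. For $u\in V_X$ and $w\in V_{Y\setminus X}$ with $u+w\ne 0$, its value at $f_*(u+w)$ is $f(\xi(u))\wedge\beta'(f_*w)=f(\xi(u)\wedge\beta(w))=f(\xi(u+w))$, where $f(\infty)=\infty$. So it agrees with the element defined with $Y$.

**Step 3: a $0$-preserving embedding, compatible with composition.** Let $\xi,\xi'$ be supported by $X$. Meets are pointwise, and by (9) joins on $V_X$ are lattice polynomials in values on $V_X$. As $f$ preserves lattice polynomials, $L(f)$ is a lattice homomorphism. It is injective because $f$ is injective and $\xi$ is determined by $\xi|_{V_X}$. It sends $\beta$ to $\beta'$. If $g:K'\to K''$ is another embedding, both $L(gf)(\xi)$ and $L(g)(L(f)(\xi))$ are supported by $gf(X)$ and have value $g(f(\xi(u)))$ at $g_*f_*(u)$, so they are equal. Clearly $L(\operatorname{id})=\operatorname{id}$.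

**Step 4: naturality.** A lattice homomorphism $h:A\to B$ induces a $(\vee,0)$-homomorphism $\operatorname{Con}_cA\to\operatorname{Con}_cB$, which sends $\theta$ to the congruence generated by the image of $\theta$ and hence $\Theta_A(x,y)$ to $\Theta_B(h(x),h(y))$. We must check that going from $\operatorname{Con}_cK$ to $\operatorname{Con}_cL(K')$ by way of $\operatorname{Con}_cK'$ or by way of $\operatorname{Con}_cL(K)$ gives the same result. All maps preserve finite joins, so we check it on $\Theta_K(p,q)$ with $p\le q$. Choose $i$ with $a_i\le p$; then $a'_{f(i)}=f(a_i)\le f(p)$. From Step 1, $L(f)(\delta_{i,p})=\delta_{f(i),f(p)}$, as both are supported by $\{f(i)\}$ with value $f(p)$ at $e_{f(i)}$. By (13), $\widehat{\Theta_K(p,q)}=\Theta_{L(K)}(\delta_{i,p},\delta_{i,q})$ is sent by $L(f)$ to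
$$\Theta_{L(K')}(\delta_{f(i),f(p)},\delta_{f(i),f(q)})=\widehat{\Theta_{K'}(f(p),f(q))},$$
again by (13). So the isomorphisms $\operatorname{Con}_cK\to\operatorname{Con}_cL(K)$, $\theta\mapsto\hat\theta$, are natural. $\blacksquare$
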